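# Stable formal subschemes that meet the ordinary locus

## 1. Point or everything: a first guess, tested by hand

Let $k\supset\mathbb F_p$ be an algebraically closed field and $X_0$ a $p$-divisible group over $k$, of dimension $c$ and height $h$. A *deformation* of $X_0$ to a complete noetherian local $k$-algebra $B$ with residue field $k$ is a $p$-divisible group $X_B$ over $B$ with a *marking*, that is, an isomorphism $\iota:X_0\to X_B\otimes_Bk$. Deformations are classified by a formal scheme $\mathrm{Def}(X_0)=\mathrm{Spf}\,A$ with $A\cong k[[t_1,\dots,t_{c(h-c)}]]$. If $\lambda_0$ is a principal polarization of $X_0$ (so $c=g$, $h=2g$), the deformations to which $\lambda_0$ lifts are classified by $\mathrm{Def}(X_0,\lambda_0)$, whose ring is a power series ring in $g(g+1)/2$ variables. For a principally polarized abelian variety $(A_0,\lambda_0)$ the Serre–Tate theorem says $\mathrm{Def}(A_0,\lambda_0)=\mathrm{Def}(A_0[p^\infty],\lambda_0[p^\infty])$.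

An automorphism $\gamma$ of $X_0$ (preserving $\lambda_0$ in the polarized case) acts by replacing the marking $\iota$ by $\iota\gamma^{-1}$. Topologize $\mathrm{Aut}$ by $\mathrm{End}(X_0)$, a free $\mathbb Z_p$-module of finite rank: a subgroup is open when it contains every automorphism $\equiv1$ modulo $p^n\mathrm{End}(X_0)$ for some $n$. We ask which closed formal subschemes $W$ are stable under an open subgroup.

When $X_0$ has only one slope, $\mathrm{End}(X_0)$ is as large as it can be. So a first guess is that *an irreducible stable $W$ is, as a set, the closed point or everything*. Let us test it.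

**Test 1: one-dimensional deformation spaces.** Take the group $G$ of dimension $1$ and height $2$, the $p$-divisible group of a supersingular elliptic curve. The deformation space is $\mathrm{Spf}\,k[[t]]$, polarized or not. A prime ideal of $k[[t]]$ is $0$ or $(t)$, so the guess holds, without using the group.

**Test 2: one-dimensional formal groups of height $3$.** By Lubin–Tate theory the universal deformation lives over $A=k[[t_1,t_2]]$, and coordinates can be chosen so that multiplication by $p$ satisfies $[p](T)\equiv t_1T^p$ modulo $T^{p+1}$ and $[p](T)\equiv t_2T^{p^2}$ modulo $(t_1,T^{p^2+1})$. The ideal generated by the coefficients of $T^j$, $j<p^2$, in $[p](T)$ does not depend on the coordinate. By the two congruences it is $(t_1)$. An automorphism $\gamma$ induces an automorphism $a_\gamma$ of $A$ and an isomorphism of $X$ with $a_\gamma^*X$, so it preserves this ideal. Hence the line $t_1=0$ is stable under all of $\mathrm{Aut}(X_0)$, and the guess is false.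

What is special about the line? At its generic point the connected part of the universal group has dimension $1$ and height $2$. Off the line it has height $1$, so it is multiplicative. This suggests a repaired guess: *an irreducible stable $W$ whose generic point is ordinary is everything.*

**Definition (ordinary, isoclinic).** A $p$-divisible group over a field of characteristic $p$ is *ordinary* if its connected part is multiplicative, i.e. has étale dual. A $p$-divisible group over $k$ is *isoclinic* if only one slope occurs in its isogeny decomposition; the slope is then $c/h$. An abelian variety is *supersingular* if its $p$-divisible group is isoclinic of slope $1/2$.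

For example $\mu_{p^\infty}\times\mathbb Q_p/\mathbb Z_p$ is ordinary and not isoclinic, while $G$ is isoclinic of slope $1/2$ and not ordinary. For a principally polarized group of dimension $g$ and height $2g$, ordinary means $p$-rank $g$. Indeed, if the connected part is multiplicative, its height equals its dimension $g$, so the étale quotient has height $g$. Conversely, if the étale quotient has height $g$, its dual is a multiplicative subgroup of height $g$ of $X^t\cong X$. It lies in the connected part, which has height $g$, and so equals it.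

**Test 3: the product locus for $g=2$.** Here is a natural candidate for a counterexample to the repaired guess. Let $\mathrm{End}(G)=O_D$, the maximal order of the quaternion division algebra $D$ over $\mathbb Q_p$. Let $\lambda_G$ be the principal polarization of $G$; its Rosati involution is the canonical involution $a\mapsto\bar a$. Put $X_0=G\times G$ with the product polarization, so $\mathrm{End}(X_0)=M_2(O_D)$, the Rosati involution $\dagger$ is conjugate transpose, and $\mathrm{Def}(X_0,\lambda_0)$ has dimension $3$. The products $\tilde G_1\times\tilde G_2$ of deformations of $G$ form a closed formal subscheme $W=\mathrm{Spf}\,R$, $R=k[[t,t']]$. To see that $\mathrm{Def}(G)^2\to\mathrm{Def}(X_0,\lambda_0)$ is a closed immersion, it suffices to check injectivity on tangent vectors. Let $\tilde G_1\times\tilde G_2\cong G\times G$ be an isomorphism over $k[\epsilon]$ lifting the identity. Its off-diagonal components reduce to $0$, so they vanish (a homomorphism over an Artinian base is determined by its reduction to $k$), and $\tilde G_i\cong G$.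 So $W$ is irreducible of dimension $2<3$ and generically ordinary.

Suppose $W$ were stable under an open $\Gamma$. Let $B\subset\mathrm{End}(X_0)$ be the subring of endomorphisms that lift to $X_R$. It contains $\pi=\mathrm{diag}(1,0)$. If $\tilde\pi$ is the lift of $\pi$ and $\theta_\gamma:X_R\to a_\gamma^*X_R$ is the isomorphism reducing to $\gamma$, then $\theta_\gamma^{-1}(a_\gamma^*\tilde\pi)\theta_\gamma$ lifts $\gamma^{-1}\pi\gamma$. So $B$ contains $\gamma^{-1}\pi\gamma$ for $\gamma\in\Gamma$. Take $\gamma=\exp(-\tau p^n\delta)$ with $\delta^\dagger=-\delta$, $n$ large and $\tau\in\mathbb Z_p$. The subspace $B\otimes\mathbb Q_p$ is closed, so differentiation at $\tau=0$ gives $[\delta,\pi]\in B\otimes\mathbb Q_p$. For $\delta=\begin{pmatrix}0&b\\-\bar b&0\end{pmatrix}$ we find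
$$[\delta,\pi]=\begin{pmatrix}0&-b\\-\bar b&0\end{pmatrix},\qquad \pi[\delta,\pi]=\begin{pmatrix}0&-b\\0&0\end{pmatrix},$$
with $b\in D$ arbitrary after scaling. So $B\otimes\mathbb Q_p$ contains all matrices supported in the position $(1,2)$ and, by subtraction, in the position $(2,1)$. Products of these fill the diagonal positions, so $B\otimes\mathbb Q_p=M_2(D)$. But $B$ acts on the Tate module of $X_R$ at a geometric generic point, which has rank $2$. We get a unital homomorphism from the simple algebra $M_2(D)$ of dimension $16$ to $M_2(\mathbb Q_p)$ of dimension $4$, which is impossible. So this $W$ is not stable.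

The argument used that $W$ is cut out by an endomorphism. A general $W$ carries no such structure: all we know is that automorphisms move the points of $W$ inside $W$. The proof below measures how far they move them.

## 2. The statements, and why one slope is needed

Throughout, $k\supset\mathbb F_p$ is algebraically closed, "formal subscheme" means closed formal subscheme, and $g\ge1$. The question from which we started is the following conjecture: let $(A_0,\lambda_0)$ be a supersingular principally polarized abelian variety over $k$, and let $W\subset\mathrm{Def}(A_0,\lambda_0)=\mathrm{Def}(A_0[p^\infty],\lambda_0[p^\infty])$ be an irreducible formal subscheme stable under an open subgroup of $\mathrm{Aut}(A_0[p^\infty],\lambda_0[p^\infty])$; if the universal $p$-divisible group is ordinary at the generic point of $W$, then $W=\mathrm{Def}(A_0,\lambda_0)$. The conjecture is true.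

**Theorem 1.** Let $(X_0,\lambda_0)$ be the polarized $p$-divisible group of a supersingular principally polarized abelian variety of dimension $g$ over $k$. Let $W\subset\mathrm{Def}(X_0,\lambda_0)$ be an irreducible formal subscheme stable under an open subgroup $\Gamma\subset\mathrm{Aut}(X_0,\lambda_0)$. If the universal group is ordinary at the generic point of $W$, then $W=\mathrm{Def}(X_0,\lambda_0)$.

**Theorem 2.** Let $X_0$ be an isoclinic $p$-divisible group over $k$, and let $W\subset\mathrm{Def}(X_0)$ be an irreducible formal subscheme stable under an open subgroup $\Gamma\subset\mathrm{Aut}(X_0)$. If the universal group is ordinary at the generic point of $W$, then $W=\mathrm{Def}(X_0)$.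

**Corollary 3.** In either situation, a closed formal subscheme $Z\subsetneq\mathrm{Def}$, irreducible or not, that is stable under an open subgroup is contained set-theoretically in the non-ordinary locus.

In Test 2 this says that the only stable irreducible closed subsets are the point, the line $t_1=0$ and everything.

**Remark 4 (the slope hypothesis cannot be dropped).** *Unpolarized.* Let $X_0=\mu_{p^\infty}\times G$, so $\dim\mathrm{Def}(X_0)=2$. Homomorphisms between groups of different slopes over $k$ vanish, so $\mathrm{Aut}(X_0)=\mathbb Z_p^\times\times\mathrm{Aut}(G)$. Consider $\mathrm{Def}(G)=\mathrm{Spf}\,k[[t]]\to\mathrm{Def}(X_0)$, $\tilde G\mapsto\mu_{p^\infty}\times\tilde G$. An isomorphism $\mu_{p^\infty}\times\tilde G\cong\mu_{p^\infty}\times G$ over $k[\epsilon]$ lifting the identity carries $\mu_{p^\infty}$ into $\mu_{p^\infty}$, because its component $\mu_{p^\infty}\to G$ reduces to $0$ and hence is $0$; passing to quotients gives $\tilde G\cong G$. So the map is injective on tangent vectors, hence a closed immersion.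 The image is stable, since $(a,\beta)\in\mathbb Z_p^\times\times\mathrm{Aut}(G)$ acts factor by factor and $a$ extends to an automorphism of $\mu_{p^\infty}$ over any base. It is generically ordinary of dimension $1<2$.

*Polarized.* Let $A_0=E_{\rm ord}\times E_{\rm ss}$ be a product of an ordinary and a supersingular elliptic curve with the product polarization. Its $p$-divisible group is $\mu_{p^\infty}\times G\times\mathbb Q_p/\mathbb Z_p$, with three different slopes, and the same argument applies. The deformations $\mu_{p^\infty}\times\tilde G\times\mathbb Q_p/\mathbb Z_p$ with product polarization form a $1$-dimensional, $\mathrm{Aut}$-stable, generically ordinary closed subscheme of the $3$-dimensional $\mathrm{Def}(A_0,\lambda_0)$.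

We prove Theorems 1 and 2 together, and speak of **case (P)** and **case (U)**.

## 3. Automorphisms close to $1$ and Frobenius

Let $A$ be the universal deformation ring, $\mathfrak m_A$ its maximal ideal, $X$ the universal group, regarded over $\mathrm{Spec}\,A$. So $A\cong k[[t_1,\dots,t_\nu]]$ with $\nu=g(g+1)/2$ in case (P), where we put $c=g$, $h=2g$, and $\nu=c(h-c)$ in case (U). If $\nu=0$ there is nothing to prove, so let $\nu>0$. Then $X_0$ is isoclinic of slope in $(0,1)$, so it is connected and not multiplicative, hence not ordinary. The facts we use are these.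

*Rigidity.* Over an Artinian local ring with residue field $k$, a homomorphism of $p$-divisible groups is determined by its reduction to $k$.

*Frobenius and Verschiebung.* For $X$ over a base of characteristic $p$ we have $F^n:X\to X^{(p^n)}$ and $V^n:X^{(p^n)}\to X$ with $V^nF^n=p^n$, natural in $X$. The dual of $V_X$ is $F_{X^t}$.

*The canonical pairing* $\langle\ ,\ \rangle_N:X[p^N]\times X^t[p^N]\to\mu_{p^N}$ satisfies $\langle fa,m\rangle=\langle a,f^tm\rangle$ and
$$\langle a,m\rangle_{N+1}=\langle pa,m\rangle_N\qquad(a\in X[p^{N+1}],\ m\in X^t[p^N]),\tag{3.1}$$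
and symmetrically. Hence for $a\in X[p^{N+1}]$, $m\in X^t[p^{N+1}]$
$$\langle pa,pm\rangle_N=\langle a,pm\rangle_{N+1}=\langle a,m\rangle_{N+1}^p.\tag{3.2}$$

*Polarization.* In case (P), $\lambda:X\cong X^t$ is the universal polarization, and $e_N(a,b)=\langle a,\lambda b\rangle_N$ is skew-symmetric. Put $\delta^\dagger=\lambda_0^{-1}\delta^t\lambda_0$ for $\delta\in\mathrm{End}(X_0)$, so $e(\delta a,b)=e(a,\delta^\dagger b)$ on $X_0$.

**The elements of $\Gamma$ we use.** Put $\Lambda=\{\delta\in\mathrm{End}(X_0):\delta^\dagger=-\delta\}$ in case (P), $\Lambda=\mathrm{End}(X_0)$ in case (U). For $n\ge2$ and $\delta\in\Lambda$ let $\gamma_n(\delta)=\exp(p^n\delta)$. Since $v_p(m!)\le m-1$, for $m\ge2$ we have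
$$v_p(p^{nm}/m!)\ge nm-(m-1)=(n-1)m+1\ge2n-1.$$
So the series converges in $\mathrm{End}(X_0)$, $\gamma_n(\delta)\equiv1$ modulo $p^n\mathrm{End}(X_0)$, and
$$\gamma_n(\delta)^{-1}=\exp(-p^n\delta)=1-p^n\delta_*,\qquad\delta_*=\delta+p^{n-1}\delta',\quad\delta'\in\mathrm{End}(X_0).\tag{3.3}$$
In case (P), $\gamma_n(\delta)^\dagger=\exp(-p^n\delta)=\gamma_n(\delta)^{-1}$, so $\gamma_n(\delta)$ preserves $\lambda_0$. As $\Gamma$ is open, $\gamma_n(\delta)\in\Gamma$ for all $\delta\in\Lambda$ once $n$ is large.

**The action on $A$.** Universality applied to $X$ with its marking composed with $\gamma^{-1}$ gives a unique local $k$-automorphism $a_\gamma$ of $A$ and a unique isomorphism $\theta_\gamma:X\to a_\gamma^*X$ (respecting $\lambda$ in case (P)) that reduces to $\gamma$ on $X_0$. Stability of $\mathrm{Spf}\,A/I$ under $\gamma$ means $a_\gamma(I)=I$. Let $\mathfrak m_A^{[p^n]}$ be the ideal generated by the $p^n$-th powers of elements of $\mathfrak m_A$, and $A_n=A/\mathfrak m_A^{[p^n]}$, an Artinian ring. The map $c\mapsto c^{p^n}$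 on $A_n$ kills the maximal ideal, so it factors through $k$ and $X_{A_n}^{(p^n)}=X_0^{(p^n)}\otimes_kA_n$: *after $n$ Frobenius twists the universal group over $A_n$ is constant.*

**Lemma 5.** Let $\gamma=1+p^n\delta\in\mathrm{Aut}$ with $\delta\in\mathrm{End}(X_0)$. Then $a_\gamma\equiv\mathrm{id}$ modulo $\mathfrak m_A^{[p^n]}$, and $\theta_\gamma=1+V^n\delta^{(p^n)}F^n$ over $A_n$. If $\gamma^{-1}=1+p^n\delta^-$, then $\theta_\gamma^{-1}=1+V^n(\delta^-)^{(p^n)}F^n$ over $A_n$.

*Proof.* The endomorphism $\delta^{(p^n)}$ of $X_0^{(p^n)}$ makes sense on the constant group $X_{A_n}^{(p^n)}$. So $u=1+V^n\delta^{(p^n)}F^n$ is an endomorphism of $X_{A_n}$. It lifts $1+V^n\delta^{(p^n)}F^n=1+V^nF^n\delta=\gamma$, and a lift of an automorphism is an automorphism. In case (P), $u^t\lambda u$ and $\lambda$ both lift $\gamma^t\lambda_0\gamma=\lambda_0$, so they agree by rigidity. Thus $u$ is an isomorphism from $X_{A_n}$ with marking composed with $\gamma^{-1}$ to $X_{A_n}$ with its original marking. The first is classified by $A\xrightarrow{a_\gamma}A\to A_n$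 and the second by $A\to A_n$, so $a_\gamma\equiv\mathrm{id}$, and $\theta_\gamma=u$ over $A_n$ by rigidity. The last claim follows since both sides lift $\gamma^{-1}$. $\square$

## 4. A point of $W$ with values in a valuation ring

**Reduction.** We replace $W$ by a domain. Let $W=\mathrm{Spf}\,A/I$ and $P=\sqrt I$, a prime with $a_\gamma(P)=P$ for $\gamma\in\Gamma$. If $P=0$ then $I=0$, so it suffices to show $P=0$. Let $R=A/P$, with maximal ideal $\mathfrak m$, $\kappa=\mathrm{Frac}\,R$, $d=\dim R$. Since $X_\kappa$ is ordinary and $X_0$ is not, $d\ge1$. *We must show $d=\nu$.*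

**The point $x$.** We want one point of $W$ over which the universal group splits, and whose distance to its translates can be measured. Choose a discrete valuation ring dominating $R$, complete it, and let $C$ be the completion of an algebraic closure of its fraction field, with absolute value $|\cdot|$, valuation ring $O$, maximal ideal $\mathfrak m_C$ of $O$. This gives an injective local $k$-homomorphism $x:R\to O$. Both $O$ and $C$ are perfect. The ideal $\mathfrak mO$ is finitely generated, hence principal, say $\mathfrak mO=(j_0)$. Put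
$$\rho=|j_0|\in(0,1),\qquad J_n=(j_0^{p^n})=\mathfrak m^{[p^n]}O.$$
Extend $x$ to the separable closure, $\kappa^s\to C$. Put $X_x=X\otimes_{R,x}O$. Since $R\to O/J_0$ factors through $k$,
$$X_x\otimes O/J_0=X_0\otimes_kO/J_0.\tag{4.1}$$

Let $L=T_pX_x(C)$ and $L'=T_pX_x^t(C)$. As $X_C$ is ordinary of dimension $c$, its multiplicative part has height $c$ and its étale part height $h-c$, so $L,L'$ are free over $\mathbb Z_p$ of ranks $h-c$ and $c$. Let $(l_i)$, $(m_j)$ be bases, with $m_j=\lambda(l_j)$ in case (P). Their components are $P_i=P_i^{(N)}\in X_x[p^N](O)$ and $m_j^{(N)}\in X_x^t[p^N](O)$: $C$-points extend to $O$ because the group schemes are finite over $O$ and $O$ is integrally closed. As $O$ is a domain of characteristic $p$, $\mu_{p^N}(O)=1$, so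
$$\langle P_i,m_j\rangle_N=1\quad\text{over }O.\tag{4.2}$$

## 5. The pairing $b_{ij}(\delta)$

The pairing (4.2) is trivial. It stops being trivial if we apply an endomorphism $\delta$ of $X_0$ to $P_i$, which we can do only over $O/J_0$, by (4.1). For $\delta\in\mathrm{End}(X_0)$ put
$$w_N(i,j;\delta)=\langle\delta\bar P_i^{(N)},\bar m_j^{(N)}\rangle_N\in\mu_{p^N}(O/J_0),$$
bars denoting reduction modulo $J_0$. By (3.2), $w_{N+1}^p=w_N$. If $\tilde w_N\in O$ lifts $w_N$, then $\tilde w_{N+1}^p\equiv\tilde w_N$ modulo $J_0$, and raising to the $p^N$-th power gives $\tilde w_{N+1}^{p^{N+1}}\equiv\tilde w_N^{p^N}$ modulo $J_N$. So $b_{ij}(\delta)=\lim_N\tilde w_N^{p^N}$ exists, is independent of the lifts, and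
$$b_{ij}(\delta)\equiv\tilde w_N^{p^N}\ (\mathrm{mod}\ J_N),\qquad w_N(i,j;\delta)=b_{ij}(\delta)^{1/p^N}\bmod J_0,\qquad b_{ij}(\delta)\in1+J_0.\tag{5.1}$$
The last statement holds because $w_N^{p^N}=1$.

The group $1+\mathfrak m_C$ is a $\mathbb Q_p$-vector space, written multiplicatively: $u^{p^n}\to1$ gives powers $u^a$ with $a\in\mathbb Z_p$, and $u\mapsto u^p$ is bijective because $C$ is perfect. In particular it is torsion-free. By construction $b$ is additive in $\delta$ and in $L$, $L'$; since $b(p^N\delta)=b(\delta)^{p^N}\in1+J_N$, it is continuous, so it extends $\mathbb Z_p$-linearly in each variable.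

In case (P) with $\delta\in\Lambda$, written additively, $e(\delta P_i,P_j)=e(P_i,-\delta P_j)=e(\delta P_j,P_i)$. So $b_{ij}(\delta)=b_{ji}(\delta)$ for $\delta\in\Lambda$. Put
$$S=\mathrm{Sym}^2L\ \text{(basis }l_il_j,\ i\le j)\ \text{in case (P)},\qquad S=L\otimes L'\ \text{in case (U)}.$$
$S$ has rank $\nu$. For $s\in S_{\mathbb Q}=S\otimes\mathbb Q_p$ and $\delta\in\Lambda$ we get $b_s(\delta)\in1+\mathfrak m_C$, additive in $s$ and $\delta$, with $b_{l_il_j}=b_{ij}$, resp. $b_{l_i\otimes m_j}=b_{ij}$.

**Example 6 ($p=2$, $g=1$, case (P)).** Here $R=A=k[[t]]$. On the formal group $X$ we have $[2](T)=V(T^2)$ with $V(T)=aT+uT^2+\cdots$. Modulo $\mathfrak m$ this becomes $[2]$ on $G$, which starts in degree $4$ with a unit coefficient; so $a\in\mathfrak m$ and $u$ is a unit. Let $\tau\in\mathfrak m_C$ be the coordinate of the point $P^{(1)}$ of order $2$ and $\eta=\tau^2\neq0$. Then $a+u\eta+\eta^2(\cdots)=0$, so $|\eta|=|a|\le\rho$ and $|\tau|\le\rho^{1/2}$. An endomorphism $\delta$ of $X_0$ is a power series without constant term,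 so the coordinate of $\delta\bar P^{(1)}$ is a multiple of $\bar\tau$. The function $e_1-1$ on $X_0[2]\times X_0[2]=\mathrm{Spec}\,k[T,T']/(T^4,T'^4)$ vanishes for $T=0$ and for $T'=0$, so it is a multiple of $TT'$. Hence $w_1(\delta)-1\in(\bar\tau^2)=0$ in $O/J_0$, i.e. $w_1(\delta)=1$. By (5.1) with $N=1$,
$$|b_{l^2}(\delta)-1|\le\rho^2=\rho^p\qquad\text{for all }\delta\in\Lambda .$$
So $b$ can be a whole Frobenius closer to $1$ than (5.1) promises. This will matter in Section 7.

## 6. Non-degeneracy of $b$, by way of crystals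

**Proposition 7.** If $s\in S_{\mathbb Q}$ and $b_s(\delta)=1$ for all $\delta\in\Lambda$, then $s=0$.

The hypothesis is a vanishing over $O/J_0$, where $X_x$ is constant. The conclusion is about $X_C$, which is ordinary. A crystal connects the two. We may assume $s\in S$.

**Step 1. From $\Lambda$ to all endomorphisms.** The purpose is to find coefficients $\sigma_{ij}\in\mathbb Z_p$ such that $\prod b_{ij}(\delta)^{\sigma_{ij}}=1$ for *all* $\delta\in\mathrm{End}(X_0)$ and such that $\sigma=0$ implies $s=0$. In case (U) take the coefficients of $s$. In case (P) write $s=\sum_{i\le j}s_{ij}l_il_j$ and let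
$$\sum_{i,j}\sigma_{ij}\,l_i\otimes l_j=\sum_{i\le j}s_{ij}(l_i\otimes l_j+l_j\otimes l_i),$$
so $\sigma$ is symmetric, $\sigma_{ii}=2s_{ii}$, and $\sigma_{ij}=s_{ij}$ for $i<j$. For $\delta\in\Lambda$, $\prod b_{ij}(\delta)^{\sigma_{ij}}=b_s(\delta)^2=1$. For $\delta^\dagger=\delta$ we have, additively, $e(\delta l_i,l_j)=e(l_i,\delta l_j)=-e(\delta l_j,l_i)$, so $b_{ij}(\delta)$ is antisymmetric. As $\sigma$ is symmetric, $\sum\sigma_{ij}b_{ij}(\delta)$ equals its own negative and vanishes because $1+\mathfrak m_C$ is torsion-free. For general $\delta$ use $2\delta=(\delta-\delta^\dagger)+(\delta+\delta^\dagger)$ and torsion-freeness again.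

Now view $l_i$ as the homomorphism $\mathbb Q_p/\mathbb Z_p\to X_x$, $p^{-N}\mapsto P_i^{(N)}$, and $m_j$ as the homomorphism $X_x\to\mu_{p^\infty}$ given on $X_x[p^N]$ by $\langle\cdot,m_j^{(N)}\rangle_N$ (compatible in $N$ by the symmetric form of (3.1)). Over $O/J_0$ the composite $m_j\circ\delta\circ l_i:\mathbb Q_p/\mathbb Z_p\to\mu_{p^\infty}$ sends $p^{-N}$ to $w_N(i,j;\delta)=b_{ij}(\delta)^{1/p^N}\bmod J_0$. So
$$\sum_{i,j}\sigma_{ij}\;m_j\circ\delta\circ l_i=0\quad\text{over }O/J_0,\ \text{for all }\delta\in\mathrm{End}(X_0).\tag{6.1}$$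

**Step 2. A divided power thickening of $O/J_0$ that receives $W_n(O)$.** The purpose is to have a ring on which the Dieudonné crystals of $X_x$ over $O$ and of the constant group over $O/J_0$ can be compared. Recall that a *PD structure* on an ideal is a family of maps behaving like $x\mapsto x^m/m!$. In a torsion-free ring it is just the condition that $x^m/m!$ lies in the ideal for $x$ in the ideal and $m\ge1$. For example $p^i/i!\in p\mathbb Z_p$ for $i\ge1$, so $p\mathbb Z_p$ is a PD ideal. Let $\mathbb Z_p\langle T\rangle\subset\mathbb Q_p[T]$ be the span of the $T^{[m]}=T^m/m!$. There $(T^{[m]})^i/i!=\frac{(mi)!}{(m!)^i\,i!}T^{[mi]}$ with an integral coefficient, so $(T^{[m]},m\ge1)$ is a PD ideal. By the binomial formula for divided powers, so is $K=(p,T^{[m]},m\ge1)$.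

Map $\mathbb Z_p[T]\to W(O)$ by $T\mapsto[j_0]$ and put
$$\mathcal A=W(O)\otimes_{\mathbb Z_p[T]}\mathbb Z_p\langle T\rangle,\qquad\mathcal A_n=\mathcal A/p^n.$$

*Flatness.* Since $O$ is perfect, $W(O)$ is $p$-torsion-free with $W(O)/p^n=W_n(O)$, so $W_n(O)$ is flat over $\mathbb Z/p^n$. Also $W_n(O)/p=O$ is torsion-free over $\mathbb F_p[T]$, because $0<|j_0|<1$ forces $j_0$ to be transcendental over $\mathbb F_p$; so it is flat over this principal ideal domain. Moreover $\mathrm{Tor}_1^{(\mathbb Z/p^n)[T]}(\mathbb F_p[T],W_n(O))=\mathrm{Tor}_1^{\mathbb Z/p^n}(\mathbb F_p,W_n(O))=0$. By the local criterion for the nilpotent ideal $(p)$, $W_n(O)$ is flat over $(\mathbb Z/p^n)[T]$. Hence $\mathcal A_n$ is flat over $(\mathbb Z/p^n)\langle T\rangle$.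

*Divided powers.* Those of $K$ descend modulo $p^n$, because $p^{ni}/i!\in p^n\mathbb Z_p$ for $i\ge1$ (as $ni-(i-1)\ge n$). They extend to $K\mathcal A_n$ by flatness. Since $\mathbb Z_p\langle T\rangle/K=\mathbb F_p$ with $T\mapsto0$, we get $\mathcal A_n/K\mathcal A_n=O/j_0O=O/J_0$. So $\mathcal A_n\to O/J_0$ is a PD thickening with $p$ nilpotent.

*Maps.* Under $W_n(O)\to\mathcal A_n$ an element $pa$ goes to $pa\in K\mathcal A_n$, with $m$-th divided power $(p^m/m!)a^m$. This is the canonical one of $pW_n(O)$. So
$$(W_n(k)\to k)\longrightarrow(W_n(O)\to O)\longrightarrow(\mathcal A_n\to O/J_0)$$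
are morphisms of PD thickenings, all compatible with the divided powers on $p\mathbb Z_p$.

**Step 3. No information is lost in the $\mathcal A_n$.** The purpose is to pull vanishing back from the $\mathcal A_n$ to $W(O)$.

**Lemma 8.** If $f\in W(O)$ maps to $0$ in every $\mathcal A_n$, then $f=0$.

*Proof.* Write $T=[j_0]$. It is a nonzerodivisor on $W(O)/p^r$ for every $r$: filter by powers of $p$, with graded pieces $O$, on which it acts by $j_0\ne0$. Fix $n$. The map $\mathcal A\to W(O)[1/p]$, $T^{[m]}\mapsto T^m/m!$, and $T^m/m!=(p^m/m!)\,T^m/p^m$ with $p^m/m!\in\mathbb Z_p$, show that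
$$f=p^n\sum_{m\le M}g_m\frac{T^m}{p^m},\qquad g_m\in W(O).$$
The terms with $m\le n$ lie in $(p,T)^n$. The rest equals $T^ny$ with $y\in W(O)[1/p]$ and $T^ny\in W(O)$. If $p^ry\in W(O)$, then $T^n(p^ry)=p^r(T^ny)\in p^rW(O)$, so $p^ry\in p^rW(O)$ and $y\in W(O)$. Hence $f\in(p,T)^n$, for every $n$.

Now let $f\in\bigcap_n(p,T)^n$. Modulo $p$ its image lies in $\bigcap_nj_0^nO=0$, so $f=pf'$. Write $pf'=\sum_{i=0}^np^iT^{n-i}g_i$. Then $T^ng_0\in pW(O)$, so $g_0=pg_0'$, and $f'=T^ng_0'+\sum_{i\ge1}p^{i-1}T^{n-i}g_i\in(p,T)^{n-1}$. So $f'\in\bigcap_n(p,T)^n$ too. Iterating, $f\in\bigcap_rp^rW(O)=0$. $\square$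

**Step 4. Dieudonné crystals.** The purpose is to turn (6.1) into linear algebra over $W(O)$. Let $\mathbb D$ be the contravariant crystalline Dieudonné functor of Berthelot–Breen–Messing (LNM 930). It is additive and compatible with base change. For a $p$-divisible group of height $h$ over a base on which $p$ is nilpotent, its value is a crystal in locally free modules of rank $h$ on the big crystalline site relative to $(\mathbb Z_p,p\mathbb Z_p)$. This site contains all PD thickenings with $p$ nilpotent that are compatible with the divided powers of $p$; no nilpotence of the divided powers is required. Put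
$$\mathbb D_0=\varprojlim\mathbb D(X_0)(W_n(k)),\qquad M=\varprojlim\mathbb D(X_x)(W_n(O)),$$
free of rank $h$ over $W(k)$ and over the local ring $W(O)$. By Step 2 and (4.1),
$$M\otimes\mathcal A_n=\mathbb D(X_x\otimes O/J_0)(\mathcal A_n)=\mathbb D(X_0\otimes_kO/J_0)(\mathcal A_n)=\mathbb D_0\otimes\mathcal A_n.\tag{6.2}$$
Fix $\mathbb Z_p$-bases of the rank one modules $\varprojlim\mathbb D(\mathbb Q_p/\mathbb Z_p)(\mathbb Z/p^n)$ and $\varprojlim\mathbb D(\mu_{p^\infty})(\mathbb Z/p^n)$ for the groups over $\mathbb F_p$. Then $l_i$ gives $\mathbb D(X_x)\to\mathbb D(\mathbb Q_p/\mathbb Z_p)$, i.e. an element $f_i\in M^\vee$, and $m_j$ gives $\varepsilon_j\in M$. The composite $m_j\circ\delta\circ l_i$ gives $f_i(\delta^*\varepsilon_j)\in\mathcal A_n$, where $\delta^*$ acts through (6.2). Replace the $\sigma_{ij}$ by integers congruent modulo $p^n$, which is harmless as $p^n\mathcal A_n=0$. Then (6.1) and additivity yield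
$$\sum\sigma_{ij}\,f_i(\delta^*\varepsilon_j)=0\ \text{ in }\mathcal A_n\quad\text{for all }\delta\in\mathrm{End}(X_0)\text{ and all }n.\tag{6.3}$$

**Step 5. Using that $X_0$ has one slope.** The purpose is to replace $\delta^*$ in (6.3) by arbitrary matrices. As $X_0$ is isoclinic and $k$ algebraically closed, $\mathrm{End}(X_0)[1/p]$ is a central simple $\mathbb Q_p$-algebra of dimension $h^2$. So $\mathrm{End}(X_0)^{op}\otimes_{\mathbb Z_p}W(k)[1/p]$ is a simple ring, and its unital map to $\mathrm{End}(\mathbb D_0[1/p])$ is injective. Both sides have dimension $h^2$, so it is an isomorphism. Hence the $W(k)$-span of the $\delta^*$ contains $p^{c_0}\mathrm{End}(\mathbb D_0)$ for some $c_0$.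

Let $(d_a)$ be a basis of $\mathbb D_0$, and apply (6.3) to $p^{c_0}$ times the elementary matrix sending $d_b$ to $d_a$ and the other basis vectors to $0$. If $\varepsilon_j=\sum_b\varepsilon_j^{(b)}d_b$ over $\mathcal A_n$, we get $p^{c_0}\sum\sigma_{ij}\varepsilon_j^{(b)}f_i(d_a)=0$ for all $a,b$. These are the coordinates of $p^{c_0}\sum\sigma_{ij}\,\varepsilon_j\otimes f_i$. So this element of $M\otimes M^\vee$ dies in $M\otimes M^\vee\otimes\mathcal A_n$ for every $n$. By Lemma 8 applied to its coordinates in a $W(O)$-basis of $M\otimes M^\vee$, and by torsion-freeness,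
$$\sum\sigma_{ij}\,\varepsilon_j\otimes f_i=0\quad\text{in }M\otimes M^\vee.\tag{6.4}$$

**Step 6. Reading (6.4) over $C$.** The purpose is to see that the $\varepsilon_j\otimes f_i$ are independent. Let $M_C=M\otimes W(C)=\mathbb D(X_C)(W(C))$, the inverse limit of the values on $W_n(C)$. Since $C$ is algebraically closed and $X_C$ is ordinary,
$$X_C=(L\otimes\mathbb Q_p/\mathbb Z_p)\times\mathrm{Hom}(L',\mu_{p^\infty}).$$
The $l_i$ are the coordinate inclusions of the étale part. So the $f_i$ factor through $\mathbb D(L\otimes\mathbb Q_p/\mathbb Z_p)$ and form a basis of its dual. The $m_j$ kill the étale part by (4.2), and are the coordinate projections of the multiplicative part. So the $\varepsilon_j$ form a basis of the direct summand $\mathbb D(\mathrm{Hom}(L',\mu_{p^\infty}))$ of $M_C$. Hence the $\varepsilon_j\otimes f_i$ are linearly independent over $W(C)\supset\mathbb Z_p$, so $\sigma=0$ and $s=0$. $\square$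

## 7. Why the lattice $S$ is too small, and the unit ball $S''$

For $s\in S_{\mathbb Q}$ put $\|s\|=\sup_{\delta\in\Lambda}|b_s(\delta)-1|$.

Here is the argument one would try next. Suppose that basis elements $\sigma$ of $S$ come with functions $q_\sigma$ in a finite separable extension $\kappa'$ of $\kappa$ that generate $\kappa'$ over $\kappa'^p$, and that $\gamma=\gamma_n(\delta)$ multiplies their values at $x$ by approximately $b_\sigma(\delta)^{p^n}$. (Sections 8 and 9 will provide this.) If $d<\nu$, some $q_\sigma$ is a polynomial in others with coefficients in $\kappa'^p$. Elements of $\kappa'$ move by $O(\rho^{p^n})$, so their $p$-th powers move only by $O(\rho^{p^{n+1}})$, and the coefficients of the relation can be treated as constants. To first order this gives a linear relation between the displacements, and a Frobenius argument makes its coefficients lie in $\mathbb F_p$. The outcome is an element $s\in S\setminus pS$ with $\|s\|\le\rho^p$.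

One wants this to contradict Proposition 7, and it does not: the proposition says $\|s\|>0$ and no more. Example 6 is a case where the generator $s=l^2$ of $S$ does satisfy $\|s\|\le\rho^p$. This is where the argument stops.

The way past this point is the scaling rule $\|p^{-1}s\|=\|s\|^{1/p}$. If $\|s\|\le\rho^p$, then $\|p^{-1}s\|\le\rho$. So if we replace $S$ by the lattice of *all* $s$ with $\|s\|\le\rho$, then $\|s\|\le\rho^p$ forces $s$ to be divisible by $p$, and the contradiction is there. The price is that the functions attached to the larger lattice are $p$-power roots of the $q_\sigma$, living in a purely inseparable extension of $\kappa'$, whose elements might move too much. Step 5 of Section 9 shows that they do not.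

**Properties of the norm.** For $u,u'\in1+\mathfrak m_C$ we have $|uu'-1|\le\max(|u-1|,|u'-1|)$, $|u^a-1|\le|u-1|$ for $a\in\mathbb Z_p$, and $|u^p-1|=|u-1|^p$. So the supremum is a maximum over generators of $\Lambda$ and is $<1$. Moreover
$$\|s+s'\|\le\max(\|s\|,\|s'\|),\quad\|as\|\le\|s\|\ (a\in\mathbb Z_p),\quad\|ps\|=\|s\|^p,\tag{7.1}$$
$\|us\|=\|s\|$ for $u\in\mathbb Z_p^\times$, and $\|s\|>0$ for $s\ne0$ by Proposition 7.

**Lemma 9.** $S''=\{s\in S_{\mathbb Q}:\|s\|\le\rho\}$ is a $\mathbb Z_p$-lattice with $S\subset S''\subset p^{-e}S$ for some $e\ge0$.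

*Proof.* It is a $\mathbb Z_p$-submodule by (7.1), and $S\subset S''$ by (5.1). On the compact set $S\setminus pS$ the function $\|\cdot\|$ is positive. It is locally constant there, because $\|p^fs'\|\le\rho^{p^f}$ for $s'\in S$, so adding $p^fs'$ to $s$ does not change $\|s\|$ once $\rho^{p^f}<\|s\|$. So it is bounded below on $S\setminus pS$ by some $\eta_0>0$. If $s=p^{-m}s_0$ with $s_0\in S\setminus pS$ and $m\ge 0$, then $\|s\|=\|s_0\|^{1/p^m}\ge\eta_0^{1/p^m}$, which exceeds $\rho$ for $m$ large. $\square$

Choose a basis $s_1,\dots,s_\nu$ of $S''$ such that the elements $\sigma_i=p^{e_i}s_i$, $0\le e_i\le e$, form a basis of $S$. **Fix $N=e+2$.**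

## 8. Kummer functions and generation over $p$-th powers

Let $\kappa'\subset\kappa^s$ be a finite extension of $\kappa$ over which the étale quotients of $X[p^N]$ and $X^t[p^N]$ are constant, hence equal to $L/p^N$ and $L'/p^N$ (via $\kappa^s\subset C$). Then $X[p^N]^0=\mathrm{Hom}(L'/p^N,\mu_{p^N})$ over $\kappa'$, with characters $\chi_j=\langle\cdot,m_j\rangle$. For $a\in L/p^N$ let $T_a\subset X[p^N]_{\kappa'}$ be the fibre over $a$, an open and closed subscheme and a torsor under $X[p^N]^0$. Let $\varphi_a$ be its idempotent, and write $T_i=T_{l_i}$, $\varphi_i=\varphi_{l_i}$.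

Push the torsor $T_i$ out along $\chi_j:X[p^N]^0\to\mu_{p^N}\subset\mathbb G_m$. The result is a trivial $\mathbb G_m$-torsor by Hilbert 90. A trivialization gives $Y_{ij}\in\mathcal O(T_i)^\times$ with
$$Y_{ij}(D+Q)=\chi_j(D)\,Y_{ij}(Q),\qquad q_{ij}:=Y_{ij}^{p^N}\in\kappa'^\times,\tag{8.1}$$
the second because $Y_{ij}^{p^N}$ is invariant under $X[p^N]^0$. Via $(Y_{ij})_j$, the torsor $T_i$ maps equivariantly to $\mathrm{Spec}\,\kappa'[Y_{ij}]_j/(Y_{ij}^{p^N}-q_{ij})$, a torsor under the same group, so this map is an isomorphism.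

**Lemma 10 (case (P)).** $q_{ij}/q_{ji}\in\kappa'^{\times p^N}$.

*Proof.* Let $\kappa''=\kappa'^{1/p^N}$, and let $\hat P_i\in T_i(\kappa'')$ be the point with $Y_{ij}=q_{ij}^{1/p^N}$ for all $j$. Over $\kappa''\otimes_{\kappa'}\kappa''$ let $P_i'$, $P_i''$ be its two pullbacks, and put $u_{ij}=(q_{ij}^{1/p^N}\otimes1)/(1\otimes q_{ij}^{1/p^N})$. By (8.1), $u_{ij}=\chi_j(P_i'-P_i'')$. Since $\mu_{p^N}(\kappa'')=1$, $e_N(P_i',P_j')=e_N(P_i'',P_j'')=1$. As $m_j=\lambda(l_j)$, $\chi_j(D)=e_N(D,Q)$ for $D\in X[p^N]^0$ and any $Q\in T_j$. So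
$$u_{ij}=e_N(P_i'-P_i'',P_j')=e_N(P_i'',P_j')^{-1}=e_N(P_j',P_i''),\qquad u_{ji}=e_N(P_j'-P_j'',P_i'')=e_N(P_j',P_i'').$$
Hence $u_{ij}=u_{ji}$, i.e. $v=(q_{ij}/q_{ji})^{1/p^N}$ satisfies $v\otimes1=1\otimes v$. If $v\notin\kappa'$, then $1,v$ are independent over $\kappa'$ and $v\otimes1\ne1\otimes v$. So $v\in\kappa'$. $\square$

Recall that elements $z_1,\dots,z_d$ of a field $E$ of characteristic $p$ form a *$p$-basis* if the monomials $z^I$, $0\le I<p$ (each exponent between $0$ and $p-1$), are a basis of $E$ over $E^p$. For example $y_1,\dots,y_d$ is a $p$-basis of $\mathrm{Frac}\,k[[y_1,\dots,y_d]]$. If $[E:E^p]<\infty$, a $p$-basis can be extracted from any set generating $E$ over $E^p$; and if $E\ne E^p(q_1,\dots,q_r)$, there is a nonzero derivation of $E$ killing $E^p$ and the $q_i$.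

**Lemma 11.** $\kappa'=\kappa'^p(q_{ij})$, where $(i,j)$ runs over $i\le j$ in case (P) and over all pairs in case (U).

*Proof.* Otherwise there is a nonzero derivation $D$ of $\kappa'$ killing $\kappa'^p$ and these $q_{ij}$, hence all $q_{ij}$ by Lemma 10. It kills $k=k^p$. Let $\pi:A\to\kappa'$ be the natural map. Then $D\circ\pi\ne0$: otherwise $D$ would kill $\kappa$, hence $\kappa'$, as $\kappa'/\kappa$ is separable. Let $B=\kappa'[\epsilon]$ with $\epsilon^2=0$, $\psi=\mathrm{id}+\epsilon D:\kappa'\to B$, $X_1=X_{\kappa'}\otimes_{\kappa',\psi}B$, $X_2=X_{\kappa'}\otimes_{\kappa'}B$. Both lift $X_{\kappa'}$.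

**Step 1. $X_1\cong X_2$ by an isomorphism lifting the identity.** The purpose is to show that $D$ does not see the group $X$ at all. The groups $L/p^N$ and $\mathrm{Hom}(L'/p^N,\mu_{p^N})$ come from $\mathbb F_p$. So $X_1[p^N]$ and $X_2[p^N]$ are both extensions of $L/p^N$ by $H=\mathrm{Hom}(L'/p^N,\mu_{p^N})$ over $B$, as sheaves of $\mathbb Z/p^N$-modules. An isomorphism of two such extensions is the same as a family of isomorphisms of the $H$-torsors over the basis elements $l_i$. Indeed, after localizing choose points $Q_i$ of these torsors; since the extensions are killed by $p^N$, each is the direct sum of $H$ and the $(\mathbb Z/p^N)Q_i$. Sending $Q_i$ to its image and extending by the identity on $H$ does not depend on the choice of $Q_i$, so it glues. Base change of $T_i$ along $\psi$ replaces $q_{ij}$ by $q_{ij}+\epsilon Dq_{ij}=q_{ij}$. So the identity on the coordinates $Y_{ij}$ identifies the torsors, and we obtain $X_1[p^N]\cong X_2[p^N]$ lifting the identity, and by restriction $u:X_1[p]\cong X_2[p]$.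

Now we pass from $[p]$ to the whole group. Let $B'$ be a $B$-algebra and $Q\in X_1(B')$. As $X_2$ is formally smooth, $Q$ mod $\epsilon$ has, locally, a lift $Q'\in X_2(B')$. Two lifts differ by an element of the kernel of reduction, which is killed by $p$, since $\epsilon^2=0$ and $p=0$. So $Q\mapsto pQ'$ is a well-defined homomorphism $\Psi:X_1\to X_2$, lifting $p\cdot\mathrm{id}$. For $Q\in X_1[p]$ we may take $Q'=u(Q)$, so $\Psi(Q)=pu(Q)=0$. Hence $\Psi=v\circ p$ for some $v:X_1\to X_2$. Modulo $\epsilon$ we have $v\circ p=p$ with $p$ an epimorphism, so $v$ lifts the identity, and $v$ is an isomorphism.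

**Step 2. This is impossible.** The purpose is to use universality of $A$ at the generic point. For an $\mathbb F_p$-algebra $\mathcal T$, a $\mathcal T$-module $E$ and a $p$-divisible group $Y/\mathcal T$, apply Grothendieck–Messing theory with the trivial divided powers on the ideal $E\subset\mathcal T\oplus E$, $E^2=0$. Lifts of $Y$ correspond to lifts of the Hodge filtration, so up to isomorphism lifting the identity they are classified by $\mathrm{Hom}_{\mathcal T}(\omega_Y,\mathrm{Lie}\,Y^t)\otimes E$, functorially in $(\mathcal T,E)$, with $0$ the trivial lift. The lift of $X$ along $A\to A\oplus\bigoplus_iA\epsilon_i$, $a\mapsto a+\sum\partial_i(a)\epsilon_i$, where $\partial_i=\partial/\partial t_i$, defines elements $\theta(\partial_i)$, hence a map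
$$\theta:\bigoplus_iA\partial_i\to\mathrm{Hom}_A(\omega_X,\mathrm{Lie}\,X^t).$$
Let $\pi:A\to\mathcal T$ be a $k$-algebra homomorphism and $D:A\to\mathcal T$ a $k$-derivation along $\pi$. As $A=\bigoplus_{0\le I<p}A^pt^I$ and $D$ kills $A^p$, $D=\sum D(t_i)\,\pi\circ\partial_i$. So the lift $X\otimes_{\pi+\epsilon D}\mathcal T[\epsilon]$ is obtained from the one over $A\oplus\bigoplus A\epsilon_i$ by $\epsilon_i\mapsto D(t_i)\epsilon$, and its class is $\sum D(t_i)\,\theta(\partial_i)\otimes1$.

For $\mathcal T=k$, a nonzero $D$ gives a map $A\to k[\epsilon]$ different from the trivial one, hence by universality a nontrivial lift. (In case (P), an isomorphism of lifts over $k[\epsilon]$ lifting the identity is automatically compatible with $\lambda$, by rigidity.) So $\theta\otimes k$ is injective. Hence $\theta$ is a split injection of free $A$-modules, and $\theta\otimes\kappa'$ is injective. Apply this to $\mathcal T=\kappa'$ and the derivation $D\circ\pi\ne0$: some $D(\pi(t_i))$ is nonzero, so $X_1=X\otimes_{\pi+\epsilon D\pi}B$ is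 a nontrivial lift, contradicting Step 1. $\square$

**The functions $z_i$.** For $\sigma\in S$ with coefficients $\sigma_{ij}$ in the basis $l_il_j$ ($i\le j$), resp. $l_i\otimes m_j$, pick integers $\sigma'_{ij}\equiv\sigma_{ij}$ modulo $p^N$ and set $q_\sigma=\prod q_{ij}^{\sigma'_{ij}}\in\kappa'^\times$. With $\sigma_i=p^{e_i}s_i$ as in Section 7 put
$$z_i=q_{\sigma_i}^{1/p^{e_i}},\qquad\kappa_z=\kappa'(z_1,\dots,z_\nu)\subset\kappa'^{1/p^e}\subset C.$$
Since $(\sigma_i)$ is a basis of $S$, each $q_{ij}$ in Lemma 11 is a product of integral powers of the $q_{\sigma_i}$ and a $p^N$-th power in $\kappa'$. So $\kappa'=\kappa'^p(q_{\sigma_1},\dots,q_{\sigma_\nu})$. The field $\kappa_z^p(z_1,\dots,z_\nu)$ contains $\kappa'^p$ and the $q_{\sigma_i}=z_i^{p^{e_i}}$, hence $\kappa'$, hence $\kappa_z$. Iterating,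
$$\kappa_z=\kappa_z^p(z_1,\dots,z_\nu)\quad\text{and}\quad\kappa_z=\kappa_z^{p^r}[z_1,\dots,z_\nu]\ \text{ for all }r\ge1.\tag{8.2}$$

## 9. How far the group moves the Kummer functions

Let $\gamma\in\Gamma$ with $\gamma\equiv1$ modulo $p^n\mathrm{End}(X_0)$. Since $a_\gamma(P)=P$, $a_\gamma$ acts on $R$, and we may put $x_\gamma=x\circ a_\gamma:R\to O$. *This is where stability of $W$ enters: the translate of $x$ is again a point of $W$.* Put $X_{x_\gamma}=X\otimes_{R,x_\gamma}O$ and $\theta=\theta_\gamma\otimes_xO:X_x\cong X_{x_\gamma}$. By Lemma 5, $x\equiv x_\gamma$ modulo $J_n$ on $R$.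

**Convention.** "$=\dots+O(\rho^{m(n)})$" means that the difference has absolute value $\le K\rho^{m(n)}$ for all $n\ge n_0$ and all $\gamma$ (or $\delta$) under consideration, with $K,n_0$ independent of $n$ and of $\gamma$ (or $\delta$). "For $n$ large" means $n\ge n_0$ with $n_0$ independent of $\gamma,\delta$. The finitely many elements and polynomials occurring below are fixed once and for all. A fixed polynomial over $C$ is Lipschitz on bounded sets; we use this freely.

**Proposition 12.** For $n$ large and $\gamma=\gamma_n(\delta)$, $\delta\in\Lambda$, the homomorphism $x_\gamma$ extends to $\kappa_z\to C$ such that, uniformly in $\delta$,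
$$x_\gamma(z_i)=x(z_i)\,b_{s_i}(\delta)^{p^n}\bigl(1+O(\rho^{p^{n+1}})\bigr),\qquad|b_{s_i}(\delta)-1|\le\rho,\tag{9.1}$$
and for every $h\in\kappa_z$ there are $C_h,n_h$ with
$$|x_\gamma(h)-x(h)|\le C_h\,\rho^{p^n}\qquad(n\ge n_h).\tag{9.2}$$

The proof has five steps.

**Step 1. Extending $x_\gamma$.** The purpose is to define $x_\gamma$ on $\kappa_z$, with a first, weak estimate. Multiplying a primitive element of $\kappa'/\kappa$ by a nonzero element of $R$, write $\kappa'=\kappa(\alpha)$ with minimal polynomial $f\in R[Z]$, monic. Let $R_1=R[\alpha]\cong R[Z]/(f)$ and $\varpi_1=x(f'(\alpha))\ne0$. Then $x(\alpha)\in O$ and $|\varpi_1|\le1$. The polynomials $f^{x_\gamma}$ and $f^x$ are congruent modulo $J_n$, so $|f^{x_\gamma}(x(\alpha))|\le\rho^{p^n}$, and if $\rho^{p^n}<|\varpi_1|^2$ then $|(f^{x_\gamma})'(x(\alpha))|=|\varpi_1|$. Newton's lemma gives a root $\alpha_\gamma\in O$ of $f^{x_\gamma}$ with $|\alpha_\gamma-x(\alpha)|\le\rho^{p^n}/|\varpi_1|$. Setting $x_\gamma(\alpha)=\alpha_\gamma$ extends $x_\gamma$ to $R_1$, with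
$$|x_\gamma(h)-x(h)|\le c_1\rho^{p^n}\quad(h\in R_1),\qquad c_1=|\varpi_1|^{-1}\ge1.\tag{9.3}$$
As $x_\gamma$ is injective on $R$, its kernel on the integral extension domain $R_1$ is a prime meeting $R$ in $0$, hence $0$. So $x_\gamma$ extends to $\kappa'\to C$, and uniquely to $\kappa'^{1/p^\infty}\to C$. Writing $h\in\kappa'$ as a quotient of elements of $R_1$, we get $|x_\gamma(h)-x(h)|\le C_h\rho^{p^n}$ for $n\ge n_h$, and $|x_\gamma(h)|=|x(h)|$ for $h\ne0$ and $n$ large. For $h\in\kappa_z\subset\kappa'^{1/p^e}$, apply this to $h^{p^e}$ and take roots: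
$$|x_\gamma(h)-x(h)|\le C_h\,\rho^{p^{n-e}}\qquad(h\in\kappa_z,\ n\ge n_h).\tag{9.4}$$

**Step 2. $\theta$ carries the points at $x$ to the points at $x_\gamma$.** The purpose is to know the torsion points of $X_{x_\gamma}$. Let $\mathcal O_N$ be the coordinate ring of $X[p^N]$ over $R$, finite and free. Choose $0\ne r\in R_1$ such that all $r\varphi_a$ ($a\in L/p^N$) and $rY_{ij}$ ($Y_{ij}$ extended by $0$ outside $T_i$) lie in $\mathcal O_N\otimes_RR_1$, and likewise $r$ times the idempotents of $X^t[p^N]_{\kappa'}$ attached to $L'/p^N$ are integral. Let $P_a(x_\gamma)\in X_{x_\gamma}[p^N](O)$ be the unique $C$-point of $T_a\otimes_{x_\gamma}C$, define $P_a(x)$ analogously, and let $m_j(x_\gamma)\in X^t_{x_\gamma}[p^N](O)$ be the unique $C$-point over $m_j\in L'/p^N$. (Uniqueness holds because these are torsors under connected finite groups over $C$.) So $P_{l_i}(x)=P_i$ and $m_j(x)=m_j$. We claim that for $n$ large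
$$\theta(P_a(x))=P_a(x_\gamma),\qquad(\theta^t)^{-1}(m_j)=m_j(x_\gamma).\tag{9.5}$$
Write $\gamma=1+p^{n-N}(p^N\delta_1)$ with $\delta_1\in\mathrm{End}(X_0)$. By Lemma 5 for $n-N$, modulo $J_{n-N}$, where $X_x$ and $X_{x_\gamma}$ coincide, $\theta$ is the identity on $X[p^N]$, because $p^N\delta_1$ kills $p^N$-torsion. So $Q=\theta(P_a(x))$ satisfies $Q\equiv P_a(x)$ modulo $J_{n-N}$. For $n$ large also $x\equiv x_\gamma$ on $R_1$ modulo $J_{n-N}$, by (9.3). Hence $(r\varphi_a)(Q)\equiv(r\varphi_a)(P_a(x))=x(r)$ modulo $J_{n-N}$, which is nonzero once $|x(r)|>\rho^{p^{n-N}}$. So $Q$ lies in $T_a\otimes_{x_\gamma}C$, i.e. $Q=P_a(x_\gamma)$. For the dual statement, $(\theta^t)^{-1}:X_x^t\to X_{x_\gamma}^t$ is also the identity on $X^t[p^N]$ modulo $J_{n-N}$, and the same argument applies with the idempotent of the fibre over $m_j$.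

**Step 3. Comparing the values of $Y_{ij}$ at $x$ and at $x_\gamma$.** The purpose is to express the displacement of $q_{ij}$ by a pairing. Let $J=\{c\in O:|c|\le c_1\rho^{p^n}\}\supset J_n$. Then $x\equiv x_\gamma$ modulo $J$ on $R_1$, and $X_x\otimes O/J=X_{x_\gamma}\otimes O/J$. Write $P_i^\gamma=P_{l_i}(x_\gamma)=\theta(P_i)$ and $m_j^\gamma=m_j(x_\gamma)$. As functions of $D\in X_{x_\gamma}[p^N]_C$,
$$Y_{ij}(P_i^\gamma+D)=Y_{ij}(P_i^\gamma)\,\langle D,m_j^\gamma\rangle\,\varphi_0(D),\qquad\varphi_i(P_i^\gamma+D)=\varphi_0(D).$$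
Indeed both sides vanish off $T_0=X[p^N]^0$, and on $T_0$ one uses (8.1) with $\chi_j=\langle\cdot,m_j^\gamma\rangle$. Multiplying by $x_\gamma(r)^2$ we get
$$x_\gamma(r)\,(rY_{ij})(P_i^\gamma+D)=(rY_{ij})(P_i^\gamma)\,\langle D,m_j^\gamma\rangle\,(r\varphi_i)(P_i^\gamma+D).$$
All terms are now functions on $X_{x_\gamma}[p^N]$ over $O$, whose coordinate ring is free over $O$, so the identity holds over $O$. Evaluate it at $D=\bar P_i-\bar P_i^\gamma\in X_{x_\gamma}[p^N](O/J)$, so that $P_i^\gamma+D$ becomes $\bar P_i$. Since $x\equiv x_\gamma$ modulo $J$ on $R_1$, the values $(rY_{ij})(\bar P_i)$ and $(r\varphi_i)(\bar P_i)$ may be computed via $x$; they are $x(r)Y_{ij}(P_i)$ and $x(r)$. With $y=Y_{ij}(P_i)$ and $y_\gamma=Y_{ij}(P_i^\gamma)$ this reads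
$$x_\gamma(r)x(r)\,y\equiv x_\gamma(r)x(r)\,y_\gamma\,\tilde w\pmod J,\qquad w=\langle\bar P_i-\bar P_i^\gamma,\bar m_j^\gamma\rangle\in\mu_{p^N}(O/J),$$
with $\tilde w\in O$ any lift of $w$. Here $y^{p^N}=x(q_{ij})$ and $y_\gamma^{p^N}=x_\gamma(q_{ij})$, and for $n$ large $|x_\gamma(r)|=|x(r)|$, $|x_\gamma(q_{ij})|=|x(q_{ij})|$. So $|y/y_\gamma-\tilde w|\le c_2\rho^{p^n}$ with $c_2=c_1|x(r)|^{-2}|x(q_{ij})|^{-1/p^N}$. Raising to the $p^N$-th power,
$$x(q_{ij})/x_\gamma(q_{ij})=\tilde w^{p^N}+O(\rho^{p^{n+N}}).\tag{9.6}$$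

**Step 4. Computing $w$.** The purpose is to recognize $b_{ij}$. Since $\langle P_i^\gamma,m_j^\gamma\rangle\in\mu_{p^N}(O)=1$, by (9.5) we have over $O/J$
$$w=\langle\bar P_i,(\theta^t)^{-1}\bar m_j\rangle=\langle\theta^{-1}\bar P_i,\bar m_j\rangle.$$
Write $\gamma^{-1}=1-p^n\delta_*$. By Lemma 5, $\theta^{-1}=1-V^n\delta_*^{(p^n)}F^n$ modulo $J_n$. Since $\langle P_i,m_j\rangle=1$ and $V_X$ is dual to $F_{X^t}$,
$$w=\langle-\delta_*^{(p^n)}F^n\bar P_i,\ F^n\bar m_j\rangle,$$
a pairing on $X_0^{(p^n)}\otimes O/J_n$, then reduced modulo $J$. The $n$-th power of Frobenius of $O/J_n$ factors as $O/J_n\to O/J_0\xrightarrow{\Phi}O/J_n$ with $\Phi(c)=c^{p^n}$. So $X_x^{(p^n)}\otimes O/J_n=\Phi^*(X_0\otimes_kO/J_0)$, $F^n\bar P_i=\Phi_*(\bar P_i\bmod J_0)$, similarly for $\bar m_j$, and $\delta_*^{(p^n)}=\Phi^*\delta_*$. Hence $w=\Phi(w_N(i,j;-\delta_*))$ modulo $J$. If $\tilde w_N$ lifts $w_N(i,j;-\delta_*)$, we may take $\tilde w=\tilde w_N^{\,p^n}$. By (5.1), $\tilde w^{p^N}=\tilde w_N^{\,p^{N+n}}\equiv b_{ij}(-\delta_*)^{p^n}$ modulo $J_{N+n}$.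 With (9.6), after inverting,
$$x_\gamma(q_{ij})/x(q_{ij})=b_{ij}(\delta_*)^{p^n}\bigl(1+O(\rho^{p^{n+N}})\bigr).\tag{9.7}$$

Now let $\gamma=\gamma_n(\delta)$, $\delta\in\Lambda$. By (3.3), $b_{ij}(\delta_*)^{p^n}=b_{ij}(\delta)^{p^n}b_{ij}(\delta')^{p^{2n-1}}$ with $|b_{ij}(\delta')^{p^{2n-1}}-1|\le\rho^{p^{2n-1}}$, and $2n-1\ge n+N$ for $n$ large. Also $|b_{ij}(\delta)^{p^n(\sigma_{ij}-\sigma'_{ij})}-1|\le\rho^{p^{n+N}}$, as $\sigma_{ij}-\sigma_{ij}'\in p^N\mathbb Z_p$. So
$$x_\gamma(q_\sigma)/x(q_\sigma)=b_\sigma(\delta)^{p^n}\bigl(1+O(\rho^{p^{n+N}})\bigr)\qquad\text{for }\sigma=\sigma_1,\dots,\sigma_\nu.$$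
Take $p^{e_i}$-th roots, which are unique in characteristic $p$; recall $\sigma_i=p^{e_i}s_i$, so $b_{\sigma_i}(\delta)=b_{s_i}(\delta)^{p^{e_i}}$. Since $N-e_i\ge2$, the error becomes $O(\rho^{p^{n+2}})$, which is better than (9.1) requires. And $|b_{s_i}(\delta)-1|\le\rho$ because $s_i\in S''$. This proves (9.1).

**Step 5. Elements of $\kappa_z$ move by $O(\rho^{p^n})$.** The purpose is to improve (9.4) to (9.2), that is, to pay for the passage to the inseparable extension. If $e=0$, (9.4) is (9.2). For $h=z_i$, (9.2) follows from (9.1). In general, by (8.2) with $r=e$, $h=\sum_Ia_I^{p^e}z^I$, a finite sum with $a_I\in\kappa_z$. By (9.4), $|x_\gamma(a_I)-x(a_I)|\le C\rho^{p^{n-e}}$ for $n$ large, so $|x_\gamma(a_I)^{p^e}-x(a_I)^{p^e}|\le C^{p^e}\rho^{p^n}$. Together with the case of the $z_i$ this gives (9.2). $\square$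

## 10. A $p$-basis relation forces a divisible vector in $S''$

$R$ is finite over some $k[[y_1,\dots,y_d]]$ and $k$ is perfect, so $[\kappa:\kappa^p]=p^d$. As $\kappa_z/\kappa$ is finite, $[\kappa_z:\kappa_z^p]=p^d$. **Suppose $d<\nu$.**

**Step 1. A relation between the $z_i$, and its displacement.** The purpose is to turn $d<\nu$ into an analytic statement about the $b_{s_i}(\delta)$. By (8.2) a $p$-basis of $\kappa_z$ can be chosen among the $z_i$. After renumbering (the $s_i$ and $e_i$ along with the $z_i$), $z_1,\dots,z_d$ is a $p$-basis, and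
$$z_\nu=\mathcal P(z_1,\dots,z_d),\qquad\mathcal P=\sum_{0\le I<p}a_I^p\,Z^I,\quad a_I\in\kappa_z.$$
Regard $x$ as the inclusion $\kappa_z\subset C$. Apply $x_\gamma$ with $\gamma=\gamma_n(\delta)$. By (9.2), $x_\gamma(a_I)^p=a_I^p+O(\rho^{p^{n+1}})$: the coefficients are constant to this precision. With $u_i=b_{s_i}(\delta)$, (9.1) gives, uniformly in $\delta\in\Lambda$,
$$z_\nu u_\nu^{p^n}=\mathcal P(z_1u_1^{p^n},\dots,z_du_d^{p^n})+O(\rho^{p^{n+1}}).\tag{10.1}$$

**Step 2. Truncated logarithms.** The purpose is to make the multiplicative quantities $u_i$ additive up to relative order $p$. Let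
$$\ell(u)=\sum_{m=1}^{p-1}(-1)^{m-1}\frac{(u-1)^m}m,\qquad E(v)=\sum_{m<p}\frac{v^m}{m!}.$$
The polynomials $\ell((1+X)(1+Y))-\ell(1+X)-\ell(1+Y)$ and $E(\ell(1+X))-1-X$ have coefficients in $\mathbb Z_{(p)}$ and only terms of degree $\ge p$, by comparison with $\log$ and $\exp$. Hence for $u,u'\in C$ with $|u-1|,|u'-1|\le\tau<1$,
$$|\ell(uu')-\ell(u)-\ell(u')|\le\tau^p,\qquad|E(\ell(u))-u|\le\tau^p,\qquad|\ell(u)|=|u-1|.\tag{10.2}$$
Also $\ell(u)^{p^n}=\ell(u^{p^n})$, since the coefficients lie in $\mathbb F_p$. (For $p=2$, simply $\ell(u)=u-1$ and $E(v)=1+v$.)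

Put $v_i(\delta)=\ell(b_{s_i}(\delta))$, so $|v_i(\delta)|\le\rho$. By (10.2) with $\tau=\rho^{p^n}$, $|u_i^{p^n}-E(v_i^{p^n})|\le\rho^{p^{n+1}}$. So (10.1) becomes
$$\mathcal G\bigl(v_1(\delta)^{p^n},\dots,v_\nu(\delta)^{p^n}\bigr)=O(\rho^{p^{n+1}}),\qquad\mathcal G(V)=z_\nu E(V_\nu)-\mathcal P(z_1E(V_1),\dots,z_dE(V_d))\in C[V],\tag{10.3}$$
with $\mathcal G(0)=z_\nu-\mathcal P(z_1,\dots,z_d)=0$.

**Step 3. Isolating the linear part.** The purpose is to remove the terms of $\mathcal G$ of degrees $2,\dots,p-1$, which are not negligible. For $\zeta\in\{1,\dots,p-1\}$, (10.2) gives $|v_i(\zeta\delta)-\zeta v_i(\delta)|\le\rho^p$, so $|v_i(\zeta\delta)^{p^n}-\zeta v_i(\delta)^{p^n}|\le\rho^{p^{n+1}}$. Replacing $\delta$ by $\zeta\delta\in\Lambda$ in (10.3) gives $\mathcal G(\zeta\,v(\delta)^{p^n})=O(\rho^{p^{n+1}})$, where $v(\delta)^{p^n}$ stands for the vector of the $v_i(\delta)^{p^n}$. Multiply by $\zeta^{-1}\in\mathbb F_p$ and sum over $\zeta\in\mathbb F_p^\times$. The homogeneous part of degree $m$ is multiplied by $\sum_\zeta\zeta^{m-1}$,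 which is $-1$ if $m\equiv1$ modulo $p-1$ and $0$ otherwise. Since $\mathcal G$ has no constant term, only degree $1$ and degrees $\ge p$ survive. The latter are $O(\rho^{p\cdot p^n})$. So the linear part of $\mathcal G$, in which $V_\nu$ has coefficient $z_\nu\ne0$, satisfies
$$\sum_{i=1}^\nu c_i\,v_i(\delta)^{p^n}=O(\rho^{p^{n+1}})\quad\text{uniformly in }\delta\in\Lambda,\tag{10.4}$$
with fixed $(c_i)\in C^\nu\setminus\{0\}$.

**Step 4. Coefficients in $\mathbb F_p$.** The purpose is to be able to take $p^n$-th roots in (10.4). Let $\mathcal C\subset C^\nu$ be the set of all $(c_i)$ satisfying (10.4) for some constant $K$ and all $n\ge n_0$, for some $n_0$, uniformly in $\delta$. It is a nonzero $C$-subspace. It is stable under $(c_i)\mapsto(c_i^p)$, because the $p$-th power of (10.4) for $n$ is (10.4) for $n+1$ with coefficients $c_i^p$. Take $0\ne(c_i)\in\mathcal C$ of minimal support, scaled so that some $c_{i_0}=1$. Then $(c_i^p-c_i)\in\mathcal C$ has strictly smaller support, so it vanishes, and $c_i\in\mathbb F_p$ for all $i$.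 Now $\sum c_iv_i^{p^n}=(\sum c_iv_i)^{p^n}$, and (10.4) reads $|\sum c_iv_i(\delta)|^{p^n}\le K\rho^{p\cdot p^n}$ for all $n\ge n_0$. Taking $p^n$-th roots and letting $n\to\infty$,
$$\Bigl|\sum_ic_iv_i(\delta)\Bigr|\le\rho^p\qquad\text{for all }\delta\in\Lambda.\tag{10.5}$$

**Step 5. The contradiction in $S''$.** The purpose is to read (10.5) as a bound for the norm of one vector. Lift $c_i$ to integers $a_i$ and put $s=\sum a_is_i$. Then $s\in S''\setminus pS''$, as the $s_i$ form a basis of $S''$ and some $c_i\ne0$. By (10.2) with $\tau=\rho$, $|\ell(b_s(\delta))-\sum a_iv_i(\delta)|\le\rho^p$. So $|b_s(\delta)-1|=|\ell(b_s(\delta))|\le\rho^p$ for all $\delta\in\Lambda$, i.e. $\|s\|\le\rho^p$. Hence $\|p^{-1}s\|=\|s\|^{1/p}\le\rho$, so $p^{-1}s\in S''$ and $s\in pS''$. This is a contradiction.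

Therefore $d=\nu$, $P=0$, $I=0$ and $W=\mathrm{Def}$. This proves Theorems 1 and 2. $\blacksquare$

## 11. Reducible stable subschemes

*Proof of Corollary 3.* We show that each component of $Z$ is stable under a smaller open subgroup, and apply the theorems to it. Let $Z=\mathrm{Spf}\,A/I$ be stable under an open $\Gamma$, and let $P_1,\dots,P_r$ be the minimal primes over $I$. They are permuted by $\Gamma$. By Krull's intersection theorem $\bigcap_n(P_i+\mathfrak m_A^{[p^n]})=P_i$, so there is $n$ with $P_j\not\subset P_i+\mathfrak m_A^{[p^n]}$ for all $i\ne j$. Let $\gamma\in\Gamma$ with $\gamma\equiv1$ modulo $p^n\mathrm{End}(X_0)$. By Lemma 5, $a_\gamma(P_i)\subset P_i+\mathfrak m_A^{[p^n]}$. Since $a_\gamma(P_i)$ is one of the $P_j$, it is $P_i$. So each component is stable under an open subgroup.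

If some component were generically ordinary, Theorem 1 or 2 would give $P_i=0$. Then $\sqrt I=0$, so $I=0$ and $Z=\mathrm{Def}$, contrary to assumption. So the generic point of every component is non-ordinary. A group of dimension $c$ and height $h$ is ordinary exactly when its étale quotient has the maximal possible height $h-c$, and the height of the étale quotient is lower semicontinuous. Hence the non-ordinary locus is closed, and it contains $Z$. $\square$
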